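
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Reduced groups with Bohr-continuous cross sections\\ have cardinality at most the continuum}


\begin{abstract}
Let $H$ be an abelian group with divisible hull $G$. The group $H$ is a ccs-group if the quotient map $G\to G/H$ has a cross section that is continuous for the Bohr topologies. We show that $H/pH$ is then finite for every prime $p$, and deduce that a reduced ccs-group has cardinality at most $\mathfrak c=2^{\aleph_0}$. The group $J_p$ of $p$-adic integers is a reduced ccs-group of cardinality $\mathfrak c$, so the bound is sharp. We also determine all cardinalities of reduced ccs-groups and classify the ccs-groups among $p$-groups, free abelian groups and $J_p$-modules.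
\end{abstract}

\section{The question and the results}

All groups are abelian. The \emph{Bohr topology} on a group $A$ is the initial topology with respect to all homomorphisms of $A$ into the circle group $\mathbf T$; these homomorphisms are called characters, and $A^{\#}$ denotes $A$ with its Bohr topology. Let $H$ be a group, $G$ its divisible hull and $\varphi\colon G\to G/H$ the quotient map. A \emph{cross section} of $\varphi$ is a map $\Gamma\colon G/H\to G$ with $\varphi\circ\Gamma=\mathrm{id}_{G/H}$. Following Comfort, Hern\'andez and Trigos-Arrieta, $\mathbf{ACCS}(\#)$ is the class of groups $H$ for which $\varphi$ has a cross section that is continuous as a map $(G/H)^{\#}\to G^{\#}$; the members of this class are called \emph{ccs-groups}. The definition asks whether representatives of the cosets of $H$ in $G$ can be chosen continuously.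

If $\Gamma$ is a homomorphism, it is automatically continuous. But its image is then a subgroup that meets $H$ trivially, hence is zero because $H$ is essential in $G$, so that $G=H$ is divisible. Thus divisible groups, which can be arbitrarily large, are ccs-groups for a trivial reason, and for all other groups a continuous cross section must be something other than a homomorphism. Splitting off the largest divisible subgroup does not affect the property (Lemma~\ref{lem:sum}), so the question concerns \emph{reduced} groups, those without nonzero divisible subgroups.

The basic nontrivial example is $H=\mathbb Z$, $G=\mathbb Q$. Fix an irrational $\theta$ and let $\Gamma(x)$ be the representative of $x\in\mathbb Q/\mathbb Z$ in $[\theta,\theta+1)$. The circle is cut at a point that is not in $\mathbb Q/\mathbb Z$, and $\Gamma$ turns out to be Bohr-continuous (Proposition~\ref{prop:fg}). The same map yields continuous cross sections for finite cyclic groups, and finite direct sums of ccs-groups are ccs-groups. How far can one go beyond finite sums? The following question is posed in \cite{ccs}: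
\begin{quote}
\emph{Does there exist a reduced ccs-group of cardinality greater than $\mathfrak c=2^{\aleph_0}$?}
\end{quote}
The answer is no. The reason is that the infinite direct sum $\mathbb Z(p)^{(\omega)}$ of cyclic groups of order $p$ is not a ccs-group, and that every $H$ with $H/pH$ infinite contains the same obstruction.

We write $\mathbb Z(n)$ for the cyclic group of order $n$, $A^{(\kappa)}$ for a direct sum of $\kappa$ copies of $A$, $A[p]=\{a\in A:pa=0\}$, $t_p(A)$ for the $p$-primary component of $A$, and $J_p$ for the group (or ring) of $p$-adic integers.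

\begin{theorem}\label{thm:finite}
Let $p$ be a prime. If $\varphi\colon G\to G/H$ has a cross section whose restriction to $(G/H)[p]$, as a map from $((G/H)[p])^{\#}$ to $G^{\#}$, is continuous at some point, then $H/pH$ is finite. In particular, if $H$ is a ccs-group, then $H/pH$ is finite for every prime $p$.
\end{theorem}

\begin{theorem}\label{thm:bound}
Let $H$ be a reduced ccs-group. Then $H/nH$ is finite for all $n\ge1$, every primary component $t_p(H)$ is finite, $\bigcap_{n\ge 1}nH=0$, and $|H|\le\mathfrak c$.
\end{theorem}

\begin{theorem}\label{thm:converse}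
\begin{enumerate}
\item[(a)] If a group $H$ has a subgroup $F$ that is a ccs-group (for instance, a finitely generated subgroup) and $H/F$ is divisible, then $H$ is a ccs-group.
\item[(b)] The cardinalities of reduced ccs-groups are exactly the positive integers and the infinite cardinals $\kappa\le\mathfrak c$. In particular, $J_p$ is a reduced ccs-group of cardinality $\mathfrak c$.
\item[(c)] If $H=qH$ for all but finitely many primes $q$, then $H$ is a ccs-group if and only if $H/pH$ is finite for all primes $p$.
\item[(d)] A $p$-group is a ccs-group if and only if it is the direct sum of a divisible group and a finite group. A free abelian group is a ccs-group if and only if its rank is finite. A $J_p$-module is, as a group, a ccs-group if and only if it is the direct sum of a divisible group and a finitely generated $J_p$-module.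
\end{enumerate}
\end{theorem}

The heart of the matter is Proposition~\ref{prop:key}, proved by a Ramsey argument. Section~\ref{sec:key} first explains the idea for $p=2$ and then gives the proof. Sections~\ref{sec:finite}, \ref{sec:bound} and \ref{sec:converse} prove the three theorems.

\section{Facts used throughout}\label{sec:prelim}

\paragraph{Bohr topology.} We use four facts.
\begin{enumerate}
\item[(B1)] A map $f$ from a topological space to $A^{\#}$ is continuous at a point if and only if $\chi\circ f$ is, for every character $\chi$ of $A$. Hence homomorphisms are Bohr-continuous, and so are translations.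
\item[(B2)] Every neighborhood of $0$ in $A^{\#}$ contains a set $\bigcap_{j=1}^n\ker\psi_j$ with characters $\psi_1,\dots,\psi_n$ of $A$. Indeed, the sets $\{x:|\psi_j(x)-1|<\varepsilon,\ j\le n\}$, for $\varepsilon>0$ and finitely many characters $\psi_j$, form a base at $0$.
\item[(B3)] If $B\le A$, then $B^{\#}$ is a subspace of $A^{\#}$, because $\mathbf T$ is divisible and so every character of $B$ extends to $A$.
\item[(B4)] $(A\oplus B)^{\#}=A^{\#}\times B^{\#}$, because every character of $A\oplus B$ has the form $(a,b)\mapsto\chi_1(a)\chi_2(b)$.
\end{enumerate}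

\paragraph{Divisible groups.} A group $A$ is divisible if $nA=A$ for all $n\ge1$, equivalently if $pA=A$ for all primes $p$. A divisible subgroup is a direct summand. Every group $A$ has a largest divisible subgroup $D$, and $A=D\oplus R$ with $R$ reduced. A divisible hull of $H$ is a divisible group $G\ge H$ in which $H$ is \emph{essential}: every nonzero subgroup of $G$ meets $H$ nontrivially. It exists and is unique up to an isomorphism fixing $H$ pointwise, so being a ccs-group does not depend on the hull chosen. Every divisible group containing $H$ contains a divisible hull of $H$. If $G_i$ is a divisible hull of $H_i$ for $i=1,2$, then $G_1\oplus G_2$ is one of $H_1\oplus H_2$. Finally,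
\begin{equation}\label{eq:socle}
G[p]\le H\quad\text{for every prime }p,
\end{equation}
since for $0\ne g\in G[p]$ the group $\langle g\rangle$ of order $p$ meets $H$ nontrivially and so lies in $H$.

\section{Sections of $\mathbb Z(p^2)^{(\kappa)}\to\mathbb Z(p)^{(\kappa)}$}\label{sec:key}

Take $H=\mathbb Z(p)^{(\kappa)}$. Its hull is $G=\mathbb Z(p^\infty)^{(\kappa)}$, and the elements of $G$ whose class in $G/H$ has order dividing $p$ form the group $E=\mathbb Z(p^2)^{(\kappa)}$, with $pE=H$. A continuous cross section for $H$ therefore restricts to a continuous section of $E\to E/pE$. We now show that for infinite $\kappa$ there is none.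

\subsection{The idea for $p=2$}

Let $E=\mathbb Z(4)^{(\omega)}$ have standard basis $(e_i)$, and use the same letters for the basis of $V=E/2E=\mathbb Z(2)^{(\omega)}$. A character of $E$ is given by an arbitrary sequence $a\in\mathbb Z(4)^{\omega}$, through $x\mapsto \mathrm i^{\sum_k a(k)x_k}$ with $\mathrm i=\sqrt{-1}$. For a finite set $I$ put $v_I=\sum_{k\in I}e_k\in V$. All sections $s$ in this subsection satisfy $s(0)=0$, so if $s$ is continuous at $0$, every character of $E$ has value $1$ at $s(v)$ for all $v$ in some neighborhood of $0$.

\emph{The obvious section fails on pairs.} Lift coordinatewise with entries $0,1$, and take $a=(1,1,1,\dots)$. The character has value $\mathrm i^2=-1$ at the lift of every $v_{\{i,j\}}$, $i\ne j$. But every neighborhood of $0$ in $V^{\#}$ contains such vectors: for finitely many characters $\psi_1,\dots,\psi_n$ of $V$, the tuple $(\psi_1(e_i),\dots,\psi_n(e_i))\in\{\pm1\}^n$ takes only finitely many values, so two indices $i\ne j$ share the same tuple, and then $\psi_l(v_{\{i,j\}})=\psi_l(e_i)^2=1$ for all $l$. So the section is discontinuous at $0$.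

\emph{A cleverer section passes the test on pairs.} Let $s(v_{\{i,j\}})=e_i-e_j$ for $i<j$. Given a character of $E$ with sequence $a$, let $\psi_c$ $(c\in\mathbb Z(4))$ be the character of $V$ with $\psi_c(e_i)=-1$ if $a(i)=c$ and $\psi_c(e_i)=1$ otherwise. If $v_{\{i,j\}}\in\bigcap_c\ker\psi_c$, then $a(i)=a(j)$, and the character has value $1$ at $e_i-e_j$. So pairs give no contradiction for this $s$: the correction of the obvious lift depends on the \emph{position} of an index in the pair, and with only two positions this is enough.

\emph{Four positions are too many.} Suppose that for $I=\{i_1<i_2<i_3<i_4\}$ we have $s(v_I)=\sum_t(1+2\delta_t)e_{i_t}$ with $\delta_t\in\mathbb Z(2)$ not depending on $I$. Let $a$ be $1$ at even indices and $0$ at odd ones. If $s$ is continuous at $0$, then $\sum_k a(k)s(v_I)_k=0$ in $\mathbb Z(4)$ for all $v_I$ in some neighborhood of $0$. Let $t\ne t'$ be two positions. By the pigeonhole principle, applied to the even and to the odd indices separately, this neighborhood contains some $v_I$ with $i_t,i_{t'}$ even and the other two elements of $I$ odd. For such an $I$ the sum is $2+2\delta_t+2\delta_{t'}$.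 So continuity at $0$ would force $\delta_t+\delta_{t'}=1$ for \emph{all} $t\neq t'$. Adding these equations for the three pairs from $\{1,2,3\}$ gives $0=1$.

For a general section two difficulties remain. The correction of the obvious lift may depend on $I$ in an arbitrary way, and it may have nonzero coordinates outside $I$. Ramsey's theorem handles the first. For the second, we choose the character so that coordinates outside $I$ cancel in pairs.

\subsection{The general statement}

\begin{proposition}\label{prop:key}
Let $p$ be a prime, $\kappa$ an infinite cardinal, $E=\mathbb Z(p^2)^{(\kappa)}$, $V=E/pE$, and $\pi\colon E\to V$ the quotient map. A map $s\colon V\to E$ with $\pi\circ s=\mathrm{id}_V$ is not continuous at any point as a map $V^{\#}\to E^{\#}$.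
\end{proposition}

\begin{proof}
Suppose that $s$ is continuous at $v_0$.

\emph{Reductions.} The map $v\mapsto s(v+v_0)-s(v_0)$ is again a section of $\pi$; it vanishes at $0$ and is continuous there by (B1). So assume $v_0=0$ and $s(0)=0$. Next restrict $s$ to the span of the first $\omega$ basis vectors of $V$ and compose with the projection of $E$ to the first $\omega$ coordinates. By (B1) and (B3) the result is a section for $\kappa=\omega$ that vanishes at $0$ and is continuous at $0$. So we may assume
\[
E=\bigoplus_{k<\omega}\mathbb Z/p^2,\qquad V=\bigoplus_{k<\omega}\mathbb F_p e_k .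
\]

\emph{The correction.} Let $\sigma(v)\in E$ be the coordinatewise lift of $v$ with entries in $\{0,\dots,p-1\}$. Then $s(v)-\sigma(v)\in\ker\pi=pE$, and multiplication by $p$ induces an isomorphism $V\to pE$. Hence $s(v)=\sigma(v)+p\,c(v)$ with a unique $c(v)\in V$. For a $2p$-element set $I=\{i_1<\dots<i_{2p}\}\subset\omega$ put $v_I=\sum_{i\in I}e_i$ and $c_I=c(v_I)$, with coordinates $c_I(k)\in\mathbb F_p$, all but finitely many of them $0$.

\emph{Making the correction uniform.} We cannot color $I$ by all of $c_I$, which may take infinitely many values. But the coordinates at $I$, and one coordinate outside $I$ at a time, take finitely many. Color each $2p$-set $I$ by $(c_I(i_1),\dots,c_I(i_{2p}))$, and color each $(2p+1)$-set $J=\{j_0<\dots<j_{2p}\}$ by $\bigl(c_{J\setminus\{j_t\}}(j_t)\bigr)_{0\le t\le 2p}$. Exactly $t$ elements of $J\setminus\{j_t\}$ lie below $j_t$. So Ramsey's theorem, applied twice, gives an infinite set $M\subset\omega$ and constants $\varepsilon_1,\dots,\varepsilon_{2p},\eta_0,\dots,\eta_{2p}\in\mathbb F_p$ such that for every $2p$-set $I=\{i_1<\dots<i_{2p}\}\subset M$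
\begin{itemize}
\item $c_I(i_t)=\varepsilon_t$ for $1\le t\le 2p$;
\item $c_I(k)=\eta_t$ if $k\in M\setminus I$ and exactly $t$ elements of $I$ are smaller than $k$.
\end{itemize}

\emph{The character.} Under an arbitrary character, the elements of $M$ strictly between $i_t$ and $i_{t+1}$ would contribute $\eta_t$ times the sum of the coefficients over that gap, which depends on $I$. To control this we take coefficients that cancel on consecutive pairs, and let $I$ contain only first members of pairs. Enumerate $M=\{m_0<m_1<\cdots\}$, let $\alpha_r=1$ for even $r$ and $\alpha_r=0$ for odd $r$, and define $a\in(\mathbb Z/p^2)^{\omega}$ by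
\[
a(m_{2r})=\alpha_r,\qquad a(m_{2r+1})=-\alpha_r,\qquad a=0\ \text{outside } M .
\]
Let $\chi(x)=\exp\bigl(2\pi \mathrm i\sum_k a(k)x_k/p^2\bigr)$; this is a character of $E$.

Let $0\le r_1<\dots<r_{2p}$ and $I=\{m_{2r_1},\dots,m_{2r_{2p}}\}$. The following table gives, for each $r\ge0$, the coordinates of $c_I$ at the pair $(m_{2r},m_{2r+1})$ and the contribution of the pair to $\sum_k a(k)c_I(k)\in\mathbb F_p$, a sum with only finitely many nonzero terms. Put $r_0=-1$ and $r_{2p+1}=\infty$.
\[
\begin{array}{l|c|c}
 & (c_I(m_{2r}),\,c_I(m_{2r+1})) & \text{contribution}\\ \hline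
r=r_t,\ 1\le t\le 2p & (\varepsilon_t,\ \eta_t) & \alpha_{r_t}(\varepsilon_t-\eta_t)\\
r_t<r<r_{t+1},\ 0\le t\le 2p & (\eta_t,\ \eta_t) & \alpha_r\eta_t-\alpha_r\eta_t=0
\end{array}
\]
In the first line, $m_{2r_t+1}\notin I$ has exactly $t$ elements of $I$ below it; in the second, both members of the pair lie outside $I$ and have the same $t$ elements of $I$ below them. Since $\sigma(v_I)$ has entry $1$ on $I$ and $0$ elsewhere, we obtain, with $\delta_t=\varepsilon_t-\eta_t$,
\begin{equation}\label{eq:value}
\sum_k a(k)\,s(v_I)_k\;\equiv\;\sum_{t=1}^{2p}\alpha_{r_t}+p\sum_{t=1}^{2p}\delta_t\,\alpha_{r_t}\pmod{p^2}.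
\end{equation}

\emph{Using continuity.} The map $\chi\circ s$ takes values in the finite set of $p^2$-th roots of unity, equals $1$ at $0$ and is continuous at $0$. By (B2) there are characters $\psi_1,\dots,\psi_n$ of $V$ such that $\chi(s(v))=1$ for all $v\in W=\bigcap_j\ker\psi_j$. Each $\psi_j(e_i)$ is a $p$-th root of unity. By the pigeonhole principle there are infinite sets $C_1\subset\{r:\alpha_r=1\}$ and $C_0\subset\{r:\alpha_r=0\}$ on each of which $r\mapsto(\psi_j(e_{m_{2r}}))_{j\le n}$ is constant.

Let $S\subset\{1,\dots,2p\}$ be any set with $p$ elements. Choose $r_1<\dots<r_{2p}$ one after another with $r_t\in C_1$ for $t\in S$ and $r_t\in C_0$ for $t\notin S$; this is possible since $C_0$ and $C_1$ are infinite. For the corresponding $I$ and each $j$ we have $\psi_j(v_I)=\zeta^p\xi^p=1$, where $\zeta,\xi$ are the values of $\psi_j(e_{m_{2r}})$ on $C_1$ and on $C_0$. So $v_I\in W$ and $\chi(s(v_I))=1$. By \eqref{eq:value}, $p+p\sum_{t\in S}\delta_t\equiv0\pmod{p^2}$, that is,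
\begin{equation}\label{eq:S}
\sum_{t\in S}\delta_t=-1\ \text{ in }\mathbb F_p\qquad\text{for every $p$-element set } S\subset\{1,\dots,2p\}.
\end{equation}

\emph{The contradiction.} Let $t\ne t'$ in $\{1,\dots,2p\}$. Since $2p-2\ge p-1$, there is a set $S_0\subset\{1,\dots,2p\}\setminus\{t,t'\}$ with $p-1$ elements. Comparing \eqref{eq:S} for $S_0\cup\{t\}$ and $S_0\cup\{t'\}$ gives $\delta_t=\delta_{t'}$. So all $\delta_t$ equal one $\delta\in\mathbb F_p$, and \eqref{eq:S} reads $p\delta=-1$. But $p\delta=0$ in $\mathbb F_p$.
\end{proof}

The size $2p$ has the following purpose: $p$ indices from $C_1$ produce the term $p$ in \eqref{eq:value} and keep $v_I$ in $W$, and another $p$ indices from $C_0$ make it possible to vary the positions $S$ without leaving $W$.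

\section{Finiteness of $H/pH$}\label{sec:finite}

For general $H$ we look for $\mathbb Z(p^2)^{(\kappa)}$ as a quotient of a subgroup of $G$. The elements of $G$ lying over $(G/H)[p]$ form the subgroup $P=\{g\in G:pg\in H\}$. For $H=\mathbb Z(p)^{(\kappa)}$ it is $\mathbb Z(p^2)^{(\kappa)}$ itself; in general it suffices to factor out $pH$.

\begin{lemma}\label{lem:E}
The group $E=P/pH$ is isomorphic to $\mathbb Z(p^2)^{(\kappa)}$ with $\kappa=\dim_{\mathbb F_p}H/pH$, and $pE=H/pH$.
\end{lemma}

\begin{proof}
Since $pP\le H$, we have $p^2P\le pH$ and so $p^2E=0$. Since $G$ is divisible, every $h\in H$ is $pg$ with $g\in G$, and then $g\in P$; so $pP=H$ and $pE=H/pH$.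

Next, $E[p]=H/pH$. If $g\in H$, then $pg\in pH$. Conversely, let $g\in P$ and $pg\in pH$, say $pg=ph$ with $h\in H$. Then $g-h\in G[p]\le H$ by \eqref{eq:socle}, so $g\in H$. This is the place where essentiality of $H$ in $G$ enters. Thus $E[p]=pE$.

Choose elements $x_i\in E$ $(i\in\Lambda)$ whose classes form a basis of the $\mathbb F_p$-space $E/pE$, and let $X$ be the subgroup they generate. From $E=X+pE$ we get $pE=pX+p^2E=pX$, so $E=X$. If $\sum n_ix_i=0$ is a finite relation, then all $n_i$ are divisible by $p$, because the classes of the $x_i$ in $E/pE$ are independent. Write $n_i=pl_i$. Then $\sum l_ix_i\in E[p]=pE$, and all $l_i$ are divisible by $p$ for the same reason. Hence $p^2\mid n_i$ for all $i$, and $E\cong\mathbb Z(p^2)^{(\Lambda)}$. Multiplication by $p$ gives $E/pE=E/E[p]\cong pE=H/pH$, so $|\Lambda|=\dim_{\mathbb F_p} H/pH$.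
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $\Gamma$ be a cross section of $\varphi$ whose restriction to $(G/H)[p]=P/H$ is continuous at some point. If $px=0$ in $G/H$, then $\varphi(p\,\Gamma(x))=px=0$, so $\Gamma(x)\in P$. Consider
\[
(G/H)[p]\xrightarrow{\ \Gamma\ }P\longrightarrow P/pH=E .
\]
By (B3) and (B1) this composition is continuous at some point for the Bohr topologies. By Lemma~\ref{lem:E},
\[
E/pE=(P/pH)/(H/pH)\cong P/H=(G/H)[p],
\]
and under this identification the composition is a section of $E\to E/pE$, because $\Gamma(x)+H=x$. By Proposition~\ref{prop:key} the cardinal $\kappa=\dim_{\mathbb F_p}H/pH$ is finite, so $H/pH$ is finite. The last assertion of the theorem follows, because by (B3) a cross section continuous on $G/H$ is continuous on $(G/H)[p]$.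
\end{proof}

\section{The bound on the cardinality}\label{sec:bound}

From here on the argument for the bound is algebra. We show that $H$ embeds in the product of its finite quotients $H/n!H$. For this we need $\bigcap_n nH=0$; since $H$ is reduced, it is enough that this intersection is divisible. A compactness argument shows this once the groups $H[p]$ are known to be finite.

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Let $H$ be a reduced ccs-group. By Theorem~\ref{thm:finite}, $H/pH$ is finite for every prime $p$.

\emph{$H/nH$ is finite.} Multiplication by $n$ induces a surjection of $H/mH$ onto $nH/nmH$, so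
\[
|H/nmH|=|H/nH|\cdot|nH/nmH|\le|H/nH|\cdot|H/mH| ,
\]
and the claim follows by induction on the number of prime factors.

\emph{$t_p(H)$ is finite.} Let $T=t_p(H)$. If $t\in T\cap pH$, say $t=ph$, then $h\in T$; so $T\cap pH=pT$, and $T/pT$ embeds in $H/pH$. Hence $T/pT$ is finite, and there is a finitely generated subgroup $F\le T$ with $T=F+pT$. As $T$ is a $p$-group, $F$ is finite, and $p^kF=0$ for some $k$. Multiplying $T=F+pT$ by $p^k$ gives $p^kT=p^{k+1}T$. So $p^kT$ is $p$-divisible, and it is $q$-divisible for every prime $q\ne p$ because multiplication by $q$ is bijective on a $p$-group. Thus $p^kT$ is divisible, and since $H$ is reduced, $p^kT=0$. Each $p^iT/p^{i+1}T$ is an image of the finite group $T/pT$, so $T$ is finite. In particular, $H[p]$ is finite.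

\emph{$H^1=\bigcap_n nH$ is zero.} Note that $H^1=\bigcap_n n!H$. Let $x\in H^1$, let $p$ be a prime, and for $n\ge1$ let $Z_n=\{z\in n!H:pz=x\}$. Since $pn>n$, the product $(pn)!=n!\,(n+1)\cdots(pn)$ is divisible by $n!\cdot pn$ and hence by $p\cdot n!$. So $x\in(pn)!H$ has the form $x=p\cdot n!\,y$ with $y\in H$, and $n!\,y\in Z_n$. Thus the sets $Z_n$ are nonempty. They decrease with $n$, and each lies in a coset of the finite group $H[p]$. Hence they are finite, and there is $z\in\bigcap_nZ_n$, that is, $z\in H^1$ and $pz=x$. So $H^1=pH^1$ for every prime $p$. Therefore $H^1$ is divisible, and $H^1=0$ since $H$ is reduced.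

\emph{The bound.} The homomorphism $H\to\prod_{n\ge1}H/n!H$ has kernel $H^1=0$, and the product has countably many factors, all finite. Hence $|H|\le2^{\aleph_0}=\mathfrak c$.
\end{proof}

Reducedness was used twice in this proof. It cannot be omitted, because divisible groups of arbitrarily large cardinality are ccs-groups.

\section{Constructions and classifications}\label{sec:converse}

\begin{lemma}\label{lem:sum}
If $H_1$ and $H_2$ are ccs-groups, then so is $H_1\oplus H_2$. If $H=D\oplus R$ with $D$ divisible, then $H$ is a ccs-group if and only if $R$ is.
\end{lemma}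

\begin{proof}
Let $G_i$ be a divisible hull of $H_i$. Then $G_1\oplus G_2$ is a divisible hull of $H_1\oplus H_2$, and the direct sum of continuous cross sections is a continuous cross section by (B4). For the second statement, let $G_R$ be a divisible hull of $R$, so that $D\oplus G_R$ is a divisible hull of $H$ and $(D\oplus G_R)/H\cong G_R/R$. A continuous cross section $G_R/R\to D\oplus G_R$ for $H$, followed by the projection to $G_R$, is one for $R$; a continuous cross section $G_R/R\to G_R$ for $R$, followed by the inclusion into $D\oplus G_R$, is one for $H$.
\end{proof}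

The following result is due to Comfort, Hern\'andez and Trigos-Arrieta; we include a proof.

\begin{proposition}\label{prop:fg}
Finitely generated abelian groups are ccs-groups.
\end{proposition}

\begin{proof}
A finitely generated group is a finite direct sum of groups $\mathbb Z$ and $\mathbb Z(p^n)$ with $p$ prime and $n\ge1$. By Lemma~\ref{lem:sum} it suffices to treat these.

\emph{$H=\mathbb Z$, $G=\mathbb Q$.} Fix an irrational $\theta$, and let $\Gamma(x)$ be the representative of $x\in\mathbb Q/\mathbb Z$ in $[\theta,\theta+1)$. Let $\chi$ be a character of $\mathbb Q$; by (B1) we must show that $\chi\circ\Gamma$ is Bohr-continuous. Choose $r\in\mathbb R$ with $\chi(1)=e^{2\pi \mathrm i r}$. Then $\chi(q)=e^{2\pi \mathrm i rq}\psi(q)$ with a character $\psi$ of $\mathbb Q$ that is trivial on $\mathbb Z$. Since $\psi$ factors through $\mathbb Q/\mathbb Z$, the map $\psi\circ\Gamma$ is a character of $\mathbb Q/\mathbb Z$, hence continuous. The lift $\mathbb R/\mathbb Z\to[\theta,\theta+1)$ is discontinuous only at $\theta+\mathbb Z$, which is not in $\mathbb Q/\mathbb Z$. So $x\mapsto e^{2\pi \mathrm i r\Gamma(x)}$ is continuous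 for the topology that $\mathbb Q/\mathbb Z$ inherits from $\mathbb R/\mathbb Z$. The Bohr topology is finer, because the inclusion $\mathbb Q/\mathbb Z\to\mathbb R/\mathbb Z\cong\mathbf T$ is a character. Hence $\chi\circ\Gamma$ is Bohr-continuous.

\emph{$H=\mathbb Z(p^n)$, $G=\mathbb Z(p^\infty)=\mathbb Z[1/p]/\mathbb Z$.} Here $H=p^{-n}\mathbb Z/\mathbb Z$ is the kernel of multiplication by $p^n$ on $G$, and $p^nG=G$. So $\varphi$ may be identified with multiplication by $p^n$ from $G$ onto $G$. The map $\Gamma$ above restricts to a map $\mathbb Z[1/p]/\mathbb Z\to\mathbb Z[1/p]$, which is Bohr-continuous by (B3). Hence $x\mapsto p^{-n}\Gamma(x)+\mathbb Z$ is a Bohr-continuous map $G\to G$, and multiplying its value by $p^n$ gives $\Gamma(x)+\mathbb Z=x$.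
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
\textbf{(a)} The idea is to pass from $G/H$ back to $G$ through $G/F$: the step from $G/H$ to $G/F$ can be made by a homomorphism. Let $G$ be the divisible hull of $H$, and let $G_0\le G$ be a divisible hull of $F$. As $G_0$ is divisible, $G=G_0\oplus G'$ for some $G'$, and $G/F=(G_0/F)\oplus G'$. Let $\gamma\colon G/F\to G$ be the direct sum of a Bohr-continuous cross section $G_0/F\to G_0$ and $\mathrm{id}_{G'}$. It is a cross section of $G\to G/F$, and it is Bohr-continuous by (B4). The kernel $H/F$ of $G/F\to G/H$ is divisible, hence a direct summand of $G/F$, so there is a homomorphism $\tau\colon G/H\to G/F$ that is a section of this map. Then $\Gamma=\gamma\circ\tau$ is Bohr-continuous. Modulo $F$ the element $\Gamma(x)$ is $\tau(x)$, so modulo $H$ it is $x$. Thus $H$ is a ccs-group. By Proposition~\ref{prop:fg}, $F$ may be any finitely generated subgroup with $H/F$ divisible.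

\smallskip\noindent
\textbf{(b)} By Theorem~\ref{thm:bound} no other cardinalities occur. For every $n\ge1$ the group $\mathbb Z(n)$ is a reduced ccs-group of order $n$. Let $\omega\le\kappa\le\mathfrak c$. Choose $X\subset J_p$ with $|X|=\kappa$, and let
\[
H=\{h\in J_p: nh\in\langle \{1\}\cup X\rangle\text{ for some }n\ge1\}.
\]
This is a subgroup of $J_p$ containing $\mathbb Z$. Since $J_p$ is torsion-free, each equation $nh=y$ has at most one solution $h$, so $|H|=\kappa$. By its definition, $H$ has the property that $y\in J_p$, $n\ge1$ and $ny\in H$ imply $y\in H$. Every divisible subgroup of $J_p$ lies in $\bigcap_kp^kJ_p=0$, so $J_p$ and $H$ are reduced. We claim that $H/\mathbb Z$ is divisible, that is, $H=\mathbb Z+qH$ for every prime $q$. Let $h\in H$.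
\begin{itemize}
\item For $q=p$: since $J_p=\mathbb Z+pJ_p$, we have $h=z+py$ with $z\in\mathbb Z$, $y\in J_p$. Then $py=h-z\in H$, so $y\in H$.
\item For $q\ne p$: since $q$ is invertible in $J_p$, we have $h=qy$ with $y\in J_p$, and again $y\in H$.
\end{itemize}
By (a), with $F=\mathbb Z$, the group $H$ is a ccs-group. For $\kappa=\mathfrak c$ we may take $X=J_p$, and then $H=J_p$.

\smallskip\noindent
\textbf{(c)} Necessity is Theorem~\ref{thm:finite}. Conversely, let all $H/pH$ be finite, and zero for $p\notin\{p_1,\dots,p_k\}$. Let $F$ be generated by finitely many elements that represent all cosets of $p_jH$ in $H$, for $j\le k$. Then $F+pH=H$ for every prime $p$, so $H/F$ is divisible, and (a) applies because $F$ is finitely generated.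

\smallskip\noindent
\textbf{(d)} \emph{$p$-groups.} Divisible groups and finite groups are ccs-groups, and so are their direct sums. Conversely, let the $p$-group $H=D\oplus R$ be a ccs-group, with $D$ divisible and $R$ reduced. By Lemma~\ref{lem:sum}, $R$ is a ccs-group, and $R=t_p(R)$ is finite by Theorem~\ref{thm:bound}.

\emph{Free groups.} If $\mathbb Z^{(\kappa)}$ is a ccs-group, then $\mathbb Z^{(\kappa)}/p\mathbb Z^{(\kappa)}\cong\mathbb Z(p)^{(\kappa)}$ is finite by Theorem~\ref{thm:finite}, so $\kappa$ is finite. Conversely, $\mathbb Z^n$ is a ccs-group by Proposition~\ref{prop:fg}.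

\emph{$J_p$-modules, sufficiency.} Let $M$ be a finitely generated $J_p$-module. Then $M/pM$ is finite, since it is a finitely generated module over $J_p/pJ_p\cong\mathbb F_p$. Also $M=qM$ for all primes $q\ne p$, since $q$ is a unit of $J_p$. So $M$ is a ccs-group by (c), and by Lemma~\ref{lem:sum} so is its direct sum with a divisible group.

\emph{$J_p$-modules, necessity.} Let the $J_p$-module $H$ be a ccs-group, and let $D$ be its largest divisible subgroup. We first split off $D$ as a module. For $\lambda\in J_p$ the group $\lambda D$ is an image of $D$, so it is divisible and $\lambda D\le D$. Thus $D$ is a submodule. If $u\in J_p$ is a unit, then $uD\le D$ and $u^{-1}D\le D$ give $uD=D$. Every nonzero $\lambda\in J_p$ is $p^ku$ with $u$ a unit, so $\lambda D=p^kD=D$. Hence $D$ is a divisible module over the principal ideal domain $J_p$; it is therefore injective and a direct summand, $H=D\oplus R$ with a $J_p$-module $R$ that is a reduced group. By Lemma~\ref{lem:sum}, $R$ is a ccs-group. We show that $R$ is finitely generated over $J_p$.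

By Theorem~\ref{thm:bound}, $R/pR$ is finite and $\bigcap_nnR=0$. As all primes $q\ne p$ act invertibly, $nR=p^kR$ for the exact power $p^k$ of $p$ dividing $n$, and so $\bigcap_kp^kR=0$. Let $g_1,\dots,g_m$ represent all elements of $R/pR$, and let $F$ be the submodule they generate; then $R=F+pR$. The completeness of $J_p$ now gives $R=F$, as follows. Let $x=x_0\in R$. Write successively $x_i=f_i+px_{i+1}$ with $f_i\in F$, $x_{i+1}\in R$, and $f_i=\sum_{j=1}^m\lambda_{ij}g_j$ with $\lambda_{ij}\in J_p$. Then $x=\sum_{i<k}p^if_i+p^kx_k$ for all $k$. The series $\lambda_j=\sum_{i\ge0}p^i\lambda_{ij}$ converges in $J_p$, and $\lambda_j-\sum_{i<k}p^i\lambda_{ij}\in p^kJ_p$. So $y=\sum_j\lambda_jg_j\in F$ satisfies $x-y\in p^kR$ for all $k$, whence $x=y\in F$. Thus $R=F$.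
\end{proof}

\begin{remark}
We do not decide whether the necessary condition of Theorem~\ref{thm:finite} is sufficient in general. A test case is $H=\bigoplus_p\mathbb Z(p)$, the sum over all primes. Here every $H/pH$ is finite, but Theorem~\ref{thm:converse}(a) with finitely generated $F$ does not apply: such an $F$ is finite, so it lies in the sum over finitely many primes, and $H/F$ has a summand $\mathbb Z(q)$ for every other prime $q$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{ccs}
\emph{A Class Of Abelian Groups Defined By Continuous Cross Sections In The Bohr Topology},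
\url{https://projecteuclid.org/download/pdf_1/euclid.rmjm/1181070026}.

\end{thebibliography}

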